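\title{Renormings with Kottman constant arbitrarily close to one}

\begin{abstract}
The Kottman constant $K(X)$ of an infinite-dimensional Banach space $X$ is the supremum of the numbers $\sigma$ such that the unit ball of $X$ contains a $\sigma$-separated sequence. By the Elton--Odell theorem, $K(X)>1$. We show that the infimum $\widetilde K(X)$ of the Kottman constants of all equivalent norms on $X$ can nevertheless equal $1$: for every $k$, Tsirelson's space $T^*$ has an equivalent norm with Kottman constant at most $2^{1/k}$. The same renorming bounds $\widetilde K(X)$ from above, for reflexive $X$ with a basis, by the growth rate of sums of far-out blocks, and spreading models give a lower bound of the same form. We compute $\widetilde K$ for $\ell_p$ and $L_p[0,1]$, $1<p<\infty$, and show that the set of values of $\widetilde K$ is $[1,2]$.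
\end{abstract}

\section{Separated sequences and renormings}\label{sec:intro}

All Banach spaces are real, and $X$ always denotes an infinite-dimensional Banach space with closed unit ball $B_X$. For $\sigma>0$, a sequence $(x_n)$ is \emph{$\sigma$-separated} if $\|x_n-x_m\|\ge\sigma$ whenever $n\ne m$. The \emph{Kottman constant} of $X$ is
\[
K(X)=\sup\{\sigma>0 : B_X \text{ contains a $\sigma$-separated sequence}\}.
\]
It quantifies the failure of compactness of $B_X$. The triangle inequality gives $K(X)\le2$. The Elton--Odell theorem (1981) states that the unit sphere of $X$ contains a $(1+\varepsilon)$-separated sequence for some $\varepsilon>0$. Hence $1<K(X)\le2$ for every $X$.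

In $\ell_p$, $1\le p<\infty$, the unit vectors $e_n$ are $2^{1/p}$-separated, and in fact $K(\ell_p)=2^{1/p}$ (Example~\ref{ex:lp}). In $c_0$ the unit vectors are only $1$-separated, but the vectors
\begin{equation}\label{eq:c0}
x_n=e_1+\dots+e_{n-1}-e_n
\end{equation}
have norm $1$, and for $n<m$ the $n$th coordinate of $x_m-x_n$ is $2$; so $K(c_0)=2$.

The constant depends on the norm and not only on the isomorphism class. On $\ell_2$, for instance, $|x|=\max\{\|x\|_2,\sup_{i\ne j}(|x_i|+|x_j|)\}$ satisfies $\|x\|_2\le|x|\le\sqrt2\,\|x\|_2$, $|e_i|=1$ and $|e_i-e_j|=2$, which raises the constant from $\sqrt2$ to $2$. To see how far the constant can be \emph{lowered}, define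
\[
\widetilde K(X)=\inf\{K(X,|\cdot|) : |\cdot| \text{ is an equivalent norm on } X\},
\]
which is the infimum of $K(\mathcal Y)$ over all Banach spaces $\mathcal Y$ isomorphic to $X$. From $1<K\le2$ we get
\begin{equation}\label{eq:range}
1\le\widetilde K(X)\le 2 .
\end{equation}
The following question is posed in \cite{Talk}.
\begin{quote}
\emph{Is $\widetilde K(X)>1$ for every infinite-dimensional Banach space $X$?}
\end{quote}

A positive answer would be a uniform Elton--Odell theorem: one $\varepsilon>0$ serving all equivalent norms on $X$. It is known that $\widetilde K(X)>1$ if $X$ contains $c_0$ or $\ell_p$ for some $1\le p<\infty$, so the classical spaces all point to a positive answer. On the other hand, $K(\ell_p)=2^{1/p}$ tends to $1$ as $p\to\infty$ because disjointly supported vectors add more and more as they do in $c_0$. The space $c_0$ itself escapes through the sequence \eqref{eq:c0}, which has no weakly convergent subsequence. This suggests looking for a counterexample among \emph{reflexive} spaces in which successive blocks add as in $c_0$. Let $T$ be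 the Figiel--Johnson Tsirelson space, recalled in Section~\ref{sec:T}; its dual $T^*$ is Tsirelson's original space.

\begin{theorem}\label{thm:tsirelson}
$\widetilde K(T^*)=1$. More precisely, for every $k\ge1$ there is an equivalent norm $|\cdot|_k$ on $T^*$ with $1<K(T^*,|\cdot|_k)\le2^{1/k}$. The infimum $1$ is not attained.
\end{theorem}

So the answer to the question is negative. The method gives a general bound. Let $X$ have a Schauder basis. The \emph{support} of a vector is the set of indices of its nonzero coordinates. For finite nonempty sets $E,F\subset\mathbb N$ we write $E<F$ if $\max E<\min F$, and $N\le E$ if $N\le\min E$; for finitely supported vectors, called \emph{blocks}, these relations refer to supports. In a list $E_1<\dots<E_n$ or $x_1<\dots<x_n$ we allow empty sets and zero vectors, and the order condition concerns the remaining members. Put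
\[
b_n=\inf_{N}\ \sup\Big\{\Big\|\sum_{i=1}^n x_i\Big\| : x_i \text{ blocks},\ \|x_i\|\le1,\ N\le x_1<\dots<x_n\Big\}.
\]
Then $1\le b_n\le n$, and $b_n=n^{1/p}$ for the unit vector basis of $\ell_p$. We call $X$ \emph{asymptotic-$c_0$} if there is $C\ge1$ such that for every $n$ there is $N$ with $C^{-1}\max_i|a_i|\le\|\sum_{i\le n}a_ix_i\|\le C\max_i|a_i|$ for all norm-one blocks $N\le x_1<\dots<x_n$ and all scalars $a_i$.

\begin{theorem}\label{thm:upper}
Let $X$ be reflexive with a Schauder basis. Then $\widetilde K(X)\le\liminf_k b_{2^k}^{1/k}$. In particular, if $\log b_n=o(\log n)$ (for example, if $X$ is asymptotic-$c_0$), then $\widetilde K(X)=1$, and the same holds for every infinite-dimensional closed subspace of $X$.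
\end{theorem}

The lower bound needs no basis. Let $c_{00}$ be the space of finitely supported real sequences, with unit vectors $e_i$. A bounded sequence $(w_n)$ in $X$ \emph{generates a spreading model} if for all $m$ and all scalars $a_1,\dots,a_m$ the limit
\begin{equation}\label{eq:sm}
\Big\|\sum_{i=1}^m a_ie_i\Big\|_{\mathrm{sm}}=\lim_{\substack{n_1<\dots<n_m\\ n_1\to\infty}}\Big\|\sum_{i=1}^m a_iw_{n_i}\Big\|
\end{equation}
exists, meaning that for every $\varepsilon>0$ there is $n_0$ such that the two norms differ by less than $\varepsilon$ whenever $n_0\le n_1<\dots<n_m$. The seminorm $\|\cdot\|_{\mathrm{sm}}$ on $c_{00}$ is the spreading model. By the Brunel--Sucheston theorem, every bounded sequence has a subsequence that generates a spreading model. If $X$ contains normalized weakly null sequences, let $s_n(X)$ be the supremum of $\|e_1+\dots+e_n\|_{\mathrm{sm}}$ over all spreading models generated by such sequences.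

\begin{theorem}\label{thm:lower}
If $X$ contains normalized weakly null sequences, then $\widetilde K(X)\ge\limsup_k s_{2^k}(X)^{1/k}$. Consequently, if $\widetilde K(X)=1$, then $X$ is reflexive and $s_n(X)=n^{o(1)}$.
\end{theorem}

\begin{corollary}\label{cor:values}
\begin{itemize}
\item[(a)] If $X$ is reflexive with a basis, then $\limsup_k s_{2^k}^{1/k}\le\widetilde K(X)\le\liminf_k b_{2^k}^{1/k}$.
\item[(b)] For $1<p<\infty$, $\widetilde K(\ell_p)=2^{1/p}$ and $\widetilde K(L_p[0,1])=2^{1/\min(p,2)}$.
\item[(c)] The set of values of $\widetilde K$ over all infinite-dimensional Banach spaces is exactly $[1,2]$.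
\end{itemize}
\end{corollary}

The upper bounds are proved in two steps. Section~\ref{sec:blocks} reduces a bound on $K$ to an estimate for two far-out blocks, and Section~\ref{sec:renorm} constructs a norm that turns an estimate for $2^k$ blocks with constant $b$ into one for two blocks with constant $b^{1/k}$. Theorems~\ref{thm:tsirelson} and~\ref{thm:upper} follow in Sections~\ref{sec:T} and~\ref{sec:upper}, Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower}, and Corollary~\ref{cor:values} in Section~\ref{sec:values}.

\section{Subspaces, bimonotone bases and duality}\label{sec:prelim}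

\begin{lemma}\label{lem:monotone}
If an infinite-dimensional Banach space $Y$ is isomorphic to a closed subspace of $X$, then $\widetilde K(Y)\le\widetilde K(X)$.
\end{lemma}

\begin{proof}
Let $S\colon Y\to X$ be an isomorphic embedding and $|\cdot|$ an equivalent norm on $X$. Then $y\mapsto|Sy|$ is an equivalent norm on $Y$, and $S$ carries a $\sigma$-separated sequence in its unit ball to a $\sigma$-separated sequence in the unit ball of $(X,|\cdot|)$. So $\widetilde K(Y)\le K(X,|\cdot|)$; take the infimum over $|\cdot|$.
\end{proof}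

Let $Z$ be a Banach space with a Schauder basis $(z_i)$ and coordinate functionals $(z_i^*)$. An \emph{interval} is a finite, possibly empty, interval of $\mathbb N$, and $(M,M']=\{M+1,\dots,M'\}$. For a finite set $E$ we write $Ef=\sum_{i\in E}z_i^*(f)z_i$, and $P_nf=\{1,\dots,n\}f$. Then $P_nf\to f$, and the \emph{basis constant} $C=\sup_n\|P_n\|$ is finite. Note that $E(Ff)=(E\cap F)f$ and that the intersection of two intervals is an interval. The basis is \emph{bimonotone} if $\|Ef\|\le\|f\|$ for all $f$ and all intervals $E$. We write $\langle x,f\rangle$ for the value of $x\in Z^*$ at $f\in Z$.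

\begin{lemma}\label{lem:dual}
Let $Z$ be reflexive with a basis $(z_i)$. Then $(z_i^*)$ is a basis of $Z^*$, and
\begin{equation}\label{eq:adjoint}
\langle Ex,f\rangle=\langle x,Ef\rangle\qquad(x\in Z^*,\ f\in Z,\ E\subset\mathbb N\text{ finite}).
\end{equation}
If $(z_i)$ is bimonotone, then so is $(z_i^*)$ for the dual norm.
\end{lemma}

\begin{proof}
If the closed span of $(z_i^*)$ were a proper subspace of $Z^*$, the Hahn--Banach theorem would give a nonzero element of $Z^{**}=Z$ all of whose coordinates vanish, which is impossible. The adjoints $P_n^*x=\sum_{i\le n}\langle x,z_i\rangle z_i^*$ have norm at most $C$, and $P_n^*x=x$ for large $n$ when $x$ is in the span of $(z_i^*)$; by density $P_n^*x\to x$ for all $x\in Z^*$. The coefficients in an expansion $x=\sum a_iz_i^*$ are unique, since $a_i=\langle x,z_i\rangle$. So $(z_i^*)$ is a basis with $Ex=\sum_{i\in E}\langle x,z_i\rangle z_i^*$, and both sides of \eqref{eq:adjoint} equal $\sum_{i\in E}\langle x,z_i\rangle z_i^*(f)$. Thus the projection onto $E$ in $Z^*$ is the adjoint of the one in $Z$ and has the same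 norm.
\end{proof}

\section{Reduction to two blocks}\label{sec:blocks}

In a reflexive space with a basis, a separated sequence $(x_n)$ in the ball has a subsequence converging weakly to some $x$, and the differences $w_n=x_n-x$ are almost successive blocks with $w_n-w_m=x_n-x_m$. The difficulty is that $w_n$ may have norm larger than $1$. Bimonotonicity removes it: $w_n$ lives essentially on an interval where $x$ is negligible, and there $w_n$ is close to a projection of $x_n$.

\begin{lemma}\label{lem:blocks}
Let $(X,|\cdot|)$ be reflexive with a bimonotone basis. Let $N\in\mathbb N$ and $\lambda\ge1$ satisfy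
\begin{equation}\label{eq:two}
|u-v|\le\lambda\max(|u|,|v|)\qquad\text{for all blocks } N\le u<v .
\end{equation}
Then $K(X,|\cdot|)\le\lambda$.
\end{lemma}

\begin{proof}
Let $(x_n)$ be $\sigma$-separated with $|x_n|\le1$. By reflexivity we may pass to a subsequence with $x_n\to x$ weakly; then $w_n=x_n-x$ is weakly null. For fixed $M$ the operator $P_M$ has finite rank, so $|P_Mw_n|\to0$. Fix $\eta>0$ and choose in turn
\begin{itemize}
\item $M\ge N$ with $|x-P_Mx|<\eta$;
\item $n$ with $|P_Mw_n|<\eta$, and $M'>M$ with $|w_n-P_{M'}w_n|<\eta$;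
\item $m>n$ with $|P_{M'}w_m|<\eta$, and $M''>M'$ with $|w_m-P_{M''}w_m|<\eta$.
\end{itemize}
Put $u=(M,M']\,w_n$ and $v=(M',M'']\,w_m$, so that $N\le u<v$. Since $w_n-u=P_Mw_n+(w_n-P_{M'}w_n)$ and $w_m-v=P_{M'}w_m+(w_m-P_{M''}w_m)$, both differences have norm less than $2\eta$. If $E$ is an interval with $\min E>M$, then $Ex=E(x-P_Mx)$, and bimonotonicity gives, for every $j$,
\[
|Ew_j|\le|Ex_j|+|E(x-P_Mx)|\le1+\eta .
\]
This applies to $u$ and to $v$. By \eqref{eq:two},
\[
\sigma\le|x_n-x_m|=|w_n-w_m|\le4\eta+|u-v|\le4\eta+\lambda(1+\eta).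
\]
Letting $\eta\to0$ gives $\sigma\le\lambda$.
\end{proof}

The number $N$ does not enter the conclusion, because weakly null sequences leave every finite set of coordinates. This will allow $N$ to grow with $k$ in Section~\ref{sec:T}.

\begin{example}\label{ex:lp}
In $\ell_p$, $1<p<\infty$, blocks $u<v$ satisfy $\|u-v\|=(\|u\|^p+\|v\|^p)^{1/p}\le2^{1/p}\max(\|u\|,\|v\|)$. So $K(\ell_p)\le2^{1/p}$, and the unit vectors give equality; for $p=1$ equality holds because $K\le2$. Reflexivity cannot be dropped from Lemma~\ref{lem:blocks}: the unit vector basis of $c_0$ is bimonotone and satisfies \eqref{eq:two} with $\lambda=1$, while $K(c_0)=2$ by \eqref{eq:c0}.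
\end{example}

\section{Taking the $k$th root of a block estimate}\label{sec:renorm}

Suppose that \eqref{eq:two} holds. Splitting a sum of $2^k$ blocks into its first and second halves and replacing $v$ by $-v$ in \eqref{eq:two}, we get by induction on $k$ that $|x_1+\dots+x_{2^k}|\le\lambda^k$ for blocks $N\le x_1<\dots<x_{2^k}$ in the unit ball. We need the converse: from a bound $b$ for sums of $2^k$ blocks, a bound $b^{1/k}$ for two blocks. For the given norm this can fail as badly as possible (Remark~\ref{rem:T}), so the norm has to change.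

It is convenient to build the new norm on the predual. There the upper estimate \eqref{eq:two} becomes a lower estimate $|f+g|\ge\lambda^{-1}(|f|+|g|)$, and lower estimates are easy for quantities defined as suprema: a configuration that witnesses the size of $f$ and one that witnesses the size of $g$ can be joined into one for $f+g$. The hypothesis \eqref{eq:dagger} below is the predual form of the bound for $2^k$ blocks.

\begin{proposition}\label{prop:renorm}
Let $Z$ be an infinite-dimensional reflexive Banach space with a bimonotone basis and let $X=Z^*$. Suppose that $k,N\in\mathbb N$ and $b\ge1$ satisfy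
\begin{equation}\label{eq:dagger}
\sum_{i=1}^{2^k}\|E_ih\|\le b\,\|h\|
\end{equation}
for all $h\in Z$ supported in $[N,\infty)$ and all intervals $E_1<\dots<E_{2^k}$. Then $X$ has an equivalent norm $|\cdot|$ with $K(X,|\cdot|)\le b^{1/k}$.
\end{proposition}

To interpolate between $\|h\|$ and the left side of \eqref{eq:dagger}, we record how much norm is gained by cutting a vector into $2^j$ pieces. For $j\ge0$ and $f\in Z$ put
\[
\Phi_j(f)=\sup\Big\{\sum_{i=1}^{2^j}\|E_if\| : E_1<\dots<E_{2^j}\text{ intervals}\Big\}.
\]
Hypothesis \eqref{eq:dagger} says that $\Phi_k(h)\le b\|h\|$ for $h$ supported in $[N,\infty)$.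

\begin{lemma}\label{lem:phi}
Let $Z$ have a bimonotone basis and let $j\ge0$.
\begin{itemize}
\item[(i)] $\Phi_j$ is a seminorm, $\Phi_j(f)\le2^j\|f\|$, and $\Phi_0(f)=\|f\|$.
\item[(ii)] $\Phi_j(Ef)\le\Phi_j(f)$ for every interval $E$.
\item[(iii)] If $f$ and $g$ are supported in intervals $I<J$, respectively, then $\Phi_j(f)+\Phi_j(g)\le\Phi_{j+1}(f+g)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Each sum in the definition is a seminorm in $f$, bounded by $2^j\|f\|$ by bimonotonicity; so is the supremum. Also $\|f\|\ge\Phi_0(f)\ge\|P_nf\|\to\|f\|$.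

(ii) We have $E_i(Ef)=(E_i\cap E)f$, and the sets $E_i\cap E$ are successive intervals.

(iii) Let $E_1<\dots<E_{2^j}$ and $F_1<\dots<F_{2^j}$ be intervals. The sets $E_1\cap I,\dots,E_{2^j}\cap I,F_1\cap J,\dots,F_{2^j}\cap J$ are $2^{j+1}$ successive intervals. Since $I(f+g)=f$ and $J(f+g)=g$, we have $(E_i\cap I)(f+g)=E_if$ and $(F_i\cap J)(f+g)=F_ig$. Hence $\sum_i\|E_if\|+\sum_i\|F_ig\|\le\Phi_{j+1}(f+g)$; take both suprema.
\end{proof}

\subsection*{The case $k=2$}
Property (iii) is the estimate we want, with constant $1$, except that it passes from level $j$ to level $j+1$. Hypothesis \eqref{eq:dagger} returns from level $k$ to level $0$ at the cost of a factor $b$. So the levels form a cycle. For $k=2$ and $N\le f<g$ it reads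
\[
\Phi_0(f)+\Phi_0(g)\le\Phi_1(f+g),\qquad \Phi_1(f)+\Phi_1(g)\le\Phi_2(f+g)\le b\,\Phi_0(f+g).
\]
Neither $\Phi_0$ nor $\Phi_1$ is compared with itself, but a combination is. Let $\lambda=\sqrt b$ and $|f|=\Phi_0(f)+\lambda^{-1}\Phi_1(f)$. Adding the first inequality and $\lambda^{-1}$ times the second, and using $\lambda^{-1}b=\lambda$, we obtain
\[
|f|+|g|\le\Phi_1(f+g)+\lambda\,\Phi_0(f+g)=\lambda\,|f+g| .
\]
The cost $b$ has been shared equally between the two steps of the cycle.

For general $k$, try $|f|=\sum_{j<k}c_j\Phi_j(f)$ with $c_j>0$. Going once around the cycle bounds $|f|+|g|$ by $\sum_{j=1}^{k-1}c_{j-1}\Phi_j(f+g)+b\,c_{k-1}\Phi_0(f+g)$. This is termwise at most $\lambda|f+g|$ when $c_{j-1}\le\lambda c_j$ for $1\le j\le k-1$ and $b\,c_{k-1}\le\lambda c_0$. The product of these $k$ inequalities is $b\le\lambda^k$, and for $\lambda=b^{1/k}$ all of them must be equalities, which forces $c_j=c_0\lambda^{-j}$.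

\begin{proof}[Proof of Proposition~\ref{prop:renorm}]
Let $\lambda=b^{1/k}\ge1$ and define, for $f\in Z$,
\[
|f|=\sum_{j=0}^{k-1}\lambda^{-j}\Phi_j(f).
\]
By Lemma~\ref{lem:phi}(i), $|\cdot|$ is a seminorm with $\|f\|\le|f|\le\sum_{j<k}2^j\|f\|\le2^k\|f\|$, hence an equivalent norm. By Lemma~\ref{lem:phi}(ii), the basis is bimonotone for $|\cdot|$.

\emph{The estimate in $Z$.} Let $f,g\in Z$ be supported in intervals $I<J$ contained in $[N,\infty)$. By Lemma~\ref{lem:phi}(iii), and then by \eqref{eq:dagger} for $h=f+g$ in the form $\lambda^{-(k-1)}\Phi_k(h)\le\lambda^{-(k-1)}\lambda^k\|h\|=\lambda\,\Phi_0(h)$,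
\begin{equation}\label{eq:lower}
|f|+|g|\le\sum_{j=0}^{k-1}\lambda^{-j}\Phi_{j+1}(h)
\le\lambda\sum_{j=1}^{k-1}\lambda^{-j}\Phi_j(h)+\lambda\,\Phi_0(h)=\lambda\,|f+g| .
\end{equation}

\emph{The estimate in $X$.} Let $|x|=\sup\{\langle x,f\rangle : f\in Z,\ |f|\le1\}$ be the dual norm. It satisfies $2^{-k}\|x\|\le|x|\le\|x\|$. The space $(X,|\cdot|)$ is reflexive, and by Lemma~\ref{lem:dual}, applied to $(Z,|\cdot|)$, the coordinate functionals form a bimonotone basis of it. We verify \eqref{eq:two}. Let $N\le u<v$ be blocks in $X$. If $u=0$ or $v=0$, the inequality holds because $\lambda\ge1$. Otherwise let $I$ be the interval from the first to the last point of the support of $u$, and let $J$ be the interval from $\max I+1$ to the last point of the support of $v$. Then $Iu=u$, $Jv=v$, $I<J$, and $I\cup J$ is an interval in $[N,\infty)$. For $|f|\le1$, identity \eqref{eq:adjoint}, estimate \eqref{eq:lower} for $If$ and $Jf$, and bimonotonicity give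
\begin{align*}
\langle u-v,f\rangle&=\langle u,If\rangle-\langle v,Jf\rangle\le\big(|If|+|Jf|\big)\max(|u|,|v|)\\
&\le\lambda\,|(I\cup J)f|\max(|u|,|v|)\le\lambda\max(|u|,|v|).
\end{align*}
The last step is the reason for taking $I$ and $J$ adjacent: only projections onto intervals are known to be contractions. Taking the supremum over $f$ gives \eqref{eq:two}, and Lemma~\ref{lem:blocks} gives $K(X,|\cdot|)\le\lambda$.
\end{proof}

\section{Tsirelson's space}\label{sec:T}

The space $T$ is the completion of $c_{00}$ under the norm satisfying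
\begin{equation}\label{eq:T}
\|x\|=\max\Big\{\|x\|_\infty,\ \frac12\sup\sum_{i=1}^n\|E_ix\|\Big\},
\end{equation}
where the supremum is over all $n$ and all finite sets $n\le E_1<\dots<E_n$. By Figiel and Johnson \cite{FJ}, this norm exists, the unit vectors form a $1$-unconditional basis of $T$ (changing signs of coordinates preserves the norm), and $T$ is reflexive. The basis is bimonotone, since $Ex$ is the average of $x$ and the vector obtained from $x$ by changing the signs of the coordinates outside $E$. Formula \eqref{eq:T} contains hypothesis \eqref{eq:dagger} with a constant $b$ that does not depend on $k$, provided that $N$ grows with $k$.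

\begin{proof}[Proof of Theorem~\ref{thm:tsirelson}]
Fix $k$ and put $N=2^k$. Let $h\in T$ be supported in $[N,\infty)$ and let $E_1<\dots<E_{2^k}$ be intervals. Replacing $E_i$ by $E_i\cap[N,\infty)$ does not change $E_ih$. Discarding empty sets leaves $F_1<\dots<F_{n}$ with $n\le2^k$; if $n=0$ there is nothing to prove, and otherwise $n\le 2^k\le F_1$, so the family is admissible in \eqref{eq:T}. Let $m=\max F_n$. Then $P_mh\in c_{00}$ and $F_iP_mh=F_ih$, so
\[
\sum_{i=1}^{2^k}\|E_ih\|=\sum_{i=1}^n\|F_iP_mh\|\le2\|P_mh\|\le2\|h\| .
\]
Thus \eqref{eq:dagger} holds with $b=2$, and Proposition~\ref{prop:renorm} gives an equivalent norm $|\cdot|_k$ on $T^*$ with $K(T^*,|\cdot|_k)\le2^{1/k}$. Hence $\widetilde K(T^*)\le\inf_k2^{1/k}=1$, and equality holds by \eqref{eq:range}. By the Elton--Odell theorem every equivalent norm on $T^*$ has Kottman constant greater than $1$; this gives the lower bound for $|\cdot|_k$ and shows that the infimum is not attained.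
\end{proof}

\begin{remark}\label{rem:T}
The renorming is essential: in its original norm $T^*$ has Kottman constant $2$. Indeed, \eqref{eq:T} gives $\|e_i\|=\max\{1,\frac12\|e_i\|\}$, so $\|e_i\|=1$ and $\|x\|\le\|x\|_1$ on $c_{00}$. For $x=e_i\pm e_j$ with $i\ne j$ we get $\sum_l\|E_lx\|\le\|x\|_1=2$, so $\|e_i\pm e_j\|=1$. The coordinate functionals have norm $1$ because $\|x\|_\infty\le\|x\|$, and $\|e_i^*-e_j^*\|\ge\langle e_i^*-e_j^*,e_i-e_j\rangle=2$. In particular \eqref{eq:two} holds for the original norm only with $\lambda\ge2$, whatever $N$ is. The norm for $k=2$ repairs this by charging for the possibility of cutting: for $4\le i<j$ it gives $|e_i|=|e_j|=1+1/\sqrt2$ and $|e_i+e_j|=1+2/\sqrt2$, so that $|e_i|+|e_j|=2+\sqrt2=\sqrt2\,|e_i+e_j|$, with equality in \eqref{eq:lower}.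
\end{remark}

\section{The upper bound for reflexive spaces with a basis}\label{sec:upper}

Two things separate Theorem~\ref{thm:upper} from Proposition~\ref{prop:renorm}: the basis need not be bimonotone, and the hypothesis is on $X$ and not on its predual. The first costs a constant factor, which disappears under the $k$th root; the second is a duality argument.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $C$ be the basis constant and $\|x\|'=\sup_E\|Ex\|$, the supremum over all intervals $E$. Since $P_nx\to x$ and every nonempty interval projection is of the form $P_n$ or $P_n-P_m$, we have $\|x\|\le\|x\|'\le2C\|x\|$. The basis is bimonotone for $\|\cdot\|'$ because $E(Fx)=(E\cap F)x$. Let $b_n'\ge1$ be the constants $b_n$ computed for $\|\cdot\|'$. Blocks with $\|x_i\|'\le1$ have $\|x_i\|\le1$, and $\|\sum x_i\|'\le2C\|\sum x_i\|$; hence $b_n'\le2Cb_n$.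

Let $Z=(X,\|\cdot\|')^*$ with the dual norm $\|\cdot\|_Z$. It is reflexive, and by Lemma~\ref{lem:dual} the coordinate functionals of the basis of $X$ form a bimonotone basis of $Z$. Moreover $Z^*=(X,\|\cdot\|')$ by reflexivity. Fix $k$ and $\delta>0$, put $b=b'_{2^k}+\delta$, and choose $N$ such that $\|\sum_{i\le2^k}x_i\|'\le b$ for all blocks $N\le x_1<\dots<x_{2^k}$ with $\|x_i\|'\le1$.

We verify \eqref{eq:dagger}. Let $h\in Z$ be supported in $[N,\infty)$, let $E_1<\dots<E_{2^k}$ be intervals, and put $F_i=E_i\cap[N,\infty)$, so that $F_ih=E_ih$. By the Hahn--Banach theorem and $Z^*=X$ there are $y_i\in X$ with $\|y_i\|'\le1$ and $\langle y_i,F_ih\rangle=\|F_ih\|_Z$. The vectors $x_i=F_iy_i$ are blocks with $N\le x_1<\dots<x_{2^k}$, and $\|x_i\|'\le1$ by bimonotonicity. By \eqref{eq:adjoint},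
\[
\sum_i\|E_ih\|_Z=\sum_i\langle y_i,F_ih\rangle=\Big\langle\sum_ix_i,h\Big\rangle\le b\,\|h\|_Z .
\]
Proposition~\ref{prop:renorm} yields $\widetilde K(X)\le(2Cb_{2^k}+\delta)^{1/k}$. Letting $\delta\to0$ gives $\widetilde K(X)\le(2C)^{1/k}b_{2^k}^{1/k}$ for every $k$, and $(2C)^{1/k}\to1$ proves the bound.

If $\log b_n=o(\log n)$, then $k^{-1}\log b_{2^k}\to0$, so $\widetilde K(X)\le1$. By Lemma~\ref{lem:monotone} and \eqref{eq:range}, $\widetilde K(X_0)=1$ for every infinite-dimensional closed subspace $X_0$ of $X$, including $X$. Finally let $X$ be asymptotic-$c_0$ with constant $C_0$, and let $N$ correspond to $n$. Given blocks $N\le x_1<\dots<x_n$ in the unit ball, normalize the nonzero ones and complete the list to $n$ norm-one blocks by adding blocks further out. The sum $\sum x_i$ is a combination of these with coefficients in $[0,1]$, so $\|\sum x_i\|\le C_0$. Thus $1\le b_n\le C_0$ for all $n$, and $\log b_n=o(\log n)$.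
\end{proof}

\section{The lower bound from spreading models}\label{sec:lower}

Let $\kappa$ be the Kottman constant of an equivalent norm $|\cdot|$. We must bound sums $e_1+\dots+e_{2^k}$ in a spreading model by powers of $\kappa$, but separation controls only \emph{differences}. Far-out copies of a fixed pattern form a sequence in $X$, and the bound on its separation says that a pattern minus its translate has seminorm at most $\kappa$ times that of the pattern. Starting from $e_1$ we get
\[
|e_1-e_2|_{\mathrm{sm}}\le\kappa|e_1|_{\mathrm{sm}},\qquad |(e_1-e_2)-(e_3-e_4)|_{\mathrm{sm}}\le\kappa^2|e_1|_{\mathrm{sm}} .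
\]
If coordinates may be deleted, the second vector yields $e_1+e_4$, which has the same seminorm as $e_1+e_2$. So $|e_1+e_2|_{\mathrm{sm}}\le\kappa^2|e_1|_{\mathrm{sm}}$; one power of $\kappa$ is lost, which is harmless under the $k$th root. The next two lemmas justify these steps. In both, $(w_n)$ is a bounded sequence in a Banach space $(X,|\cdot|)$ that generates a spreading model $|\cdot|_{\mathrm{sm}}$.

\begin{lemma}\label{lem:double}
Let $\kappa=K(X,|\cdot|)$, $u=\sum_{i=1}^mt_ie_i$ and $\tilde u=\sum_{i=1}^mt_ie_{m+i}$. Then $|u-\tilde u|_{\mathrm{sm}}\le\kappa\,|u|_{\mathrm{sm}}$.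
\end{lemma}

\begin{proof}
Let $c=|u|_{\mathrm{sm}}$, $d=|u-\tilde u|_{\mathrm{sm}}$, and $y_j=\sum_{i=1}^mt_iw_{jm+i}$. We may assume $d>0$; let $0<\eta<d$. For $j<l$, the vector $y_j-y_l$ has the coefficients of $u-\tilde u$ placed on the increasing indices $jm+1,\dots,jm+m,lm+1,\dots,lm+m$. By \eqref{eq:sm} there is $j_0$ with $|y_j|\le c+\eta$ and $|y_j-y_l|\ge d-\eta$ whenever $j_0\le j<l$. So $(y_j/(c+\eta))_{j\ge j_0}$ is a $(d-\eta)/(c+\eta)$-separated sequence in the unit ball, whence $d-\eta\le\kappa(c+\eta)$. Let $\eta\to0$.
\end{proof}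

Part (ii) of the next lemma is the $1$-suppression unconditionality of spreading models of weakly null sequences (Brunel--Sucheston; see \cite{BL}). We include the short proof.

\begin{lemma}\label{lem:sm}
\begin{itemize}
\item[(i)] $|\sum_{i=1}^ra_ie_{m_i}|_{\mathrm{sm}}=|\sum_{i=1}^ra_ie_i|_{\mathrm{sm}}$ whenever $m_1<\dots<m_r$.
\item[(ii)] If $(w_n)$ is weakly null, then $|\sum_{i\in F}a_ie_i|_{\mathrm{sm}}\le|\sum_{i=1}^ma_ie_i|_{\mathrm{sm}}$ for every $F\subset\{1,\dots,m\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The left side is the limit of $|\sum_{i\le r}a_iw_{n_{m_i}}|$ over $n_1<\dots<n_{m_r}$ with $n_1\to\infty$. Since $n_1\le n_{m_1}<\dots<n_{m_r}$, the same quantities converge to the right side.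

(ii) It suffices to delete one coordinate $l$. Let $a=\sum_{i\le m}a_ie_i$ and $a'=a-a_le_l$. Fix $\varepsilon>0$ and take $n_0$ as in \eqref{eq:sm} for both $a$ and $a'$. Choose $n_0<n_1<\dots<n_{l-1}$. The sequence $(w_p)_{p>n_{l-1}}$ is weakly null, so by Mazur's theorem (the weak and norm closures of a convex set coincide) there is a convex combination $z=\sum_{p\in G}c_pw_p$ with $G$ finite, $\min G>n_{l-1}$ and $|z|<\varepsilon$. Choose $\max G<n_{l+1}<\dots<n_m$ and put $y=\sum_{i\ne l}a_iw_{n_i}$. For each $p\in G$ the indices $n_1,\dots,n_{l-1},p,n_{l+1},\dots,n_m$ are increasing and exceed $n_0$, so $|y+a_lw_p|\le|a|_{\mathrm{sm}}+\varepsilon$ and $|a'|_{\mathrm{sm}}\le|y|+\varepsilon$. By convexity $|y+a_lz|\le|a|_{\mathrm{sm}}+\varepsilon$. Therefore $|a'|_{\mathrm{sm}}\le|a|_{\mathrm{sm}}+2\varepsilon+|a_l|\varepsilon$. Let $\varepsilon\to0$.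
\end{proof}

Weak nullity is used only in (ii), and it is needed there: a constant sequence of norm one generates the seminorm $|\sum_ia_i|$, which vanishes at $e_1-e_2$ but not at $e_1$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $|\cdot|$ be an equivalent norm on $X$ with $\|x\|\le A|x|$ and $|x|\le B\|x\|$, and let $\kappa=K(X,|\cdot|)$. Let $(w_n)$ be weakly null with $\|w_n\|=1$, generating a spreading model $\|\cdot\|_{\mathrm{sm}}$. By the Brunel--Sucheston theorem a subsequence generates a spreading model $|\cdot|_{\mathrm{sm}}$ for the norm $|\cdot|$; by \eqref{eq:sm} it still generates $\|\cdot\|_{\mathrm{sm}}$ for $\|\cdot\|$. Passing to the limit in \eqref{eq:sm} gives $\|\cdot\|_{\mathrm{sm}}\le A|\cdot|_{\mathrm{sm}}$ and $|e_1|_{\mathrm{sm}}\le B$.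

Let $u^0=e_1$ and $u^{k+1}=u^k-\tilde u^k$, where $\tilde u^k$ is the translate of $u^k$ by $2^k$ places. By induction $u^k=\sum_{i\le2^k}t_ie_i$ with $t_i=\pm1$. Each sign of $u^k$ occurs in $u^{k+1}$ once unchanged and once reversed, so exactly $2^k$ coefficients of $u^{k+1}$ equal $+1$. Lemma~\ref{lem:double} gives $|u^{k+1}|_{\mathrm{sm}}\le B\kappa^{k+1}$. Keeping only the positive coordinates by Lemma~\ref{lem:sm}(ii) and moving them to the first $2^k$ places by Lemma~\ref{lem:sm}(i), we get
\[
\Big\|\sum_{i\le2^k}e_i\Big\|_{\mathrm{sm}}\le A\Big|\sum_{i\le2^k}e_i\Big|_{\mathrm{sm}}\le A\,|u^{k+1}|_{\mathrm{sm}}\le AB\,\kappa^{k+1}.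
\]
The right side does not depend on $(w_n)$, so $s_{2^k}(X)^{1/k}\le(AB\kappa)^{1/k}\kappa$ and $\limsup_ks_{2^k}(X)^{1/k}\le\kappa$. Taking the infimum over equivalent norms proves the first assertion.

Now let $X$ be any infinite-dimensional space with $\widetilde K(X)=1$. Kryczka and Prus \cite{KP} proved that $K(\mathcal Y)\ge4^{1/5}$ for every nonreflexive space $\mathcal Y$. Reflexivity is preserved by isomorphisms, so
\begin{equation}\label{eq:KP}
\widetilde K(\mathcal Y)\ge4^{1/5}>1\qquad\text{for every nonreflexive }\mathcal Y .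
\end{equation}
Hence $X$ is reflexive. Then $X$ contains a normalized weakly null sequence: take a $1$-separated sequence $(x_n)$ in $B_X$, pass to a subsequence converging weakly to some $x$, note that $\|x_n-x\|\ge\frac12$ for all but at most one $n$, and normalize $x_n-x$. So $s_n=s_n(X)$ is defined. By Lemma~\ref{lem:sm}(ii), $1\le s_n\le s_m$ for $n\le m$, where $s_1=1$. The first assertion gives $k^{-1}\log s_{2^k}\to0$. For $k\ge2$ and $2^{k-1}<n\le2^k$,
\[
0\le\frac{\log s_n}{\log n}\le\frac{\log s_{2^k}}{(k-1)\log2}\longrightarrow0 ,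
\]
that is, $s_n=n^{o(1)}$.
\end{proof}

By \eqref{eq:KP}, reflexivity cannot be dropped from Theorem~\ref{thm:upper}: the unit vector basis of $c_0$ has $b_n=1$ for all $n$, while $\widetilde K(c_0)\ge4^{1/5}$.

\section{The values of $\widetilde K$}\label{sec:values}

We use four standard facts, the first three for $1<p<\infty$ and $r=\min(p,2)$. The Haar system $(h_i)$ is an unconditional basis of $L_p=L_p[0,1]$: there is $U$ with $\|\sum\varepsilon_ia_ih_i\|\le U\|\sum a_ih_i\|$ for all signs $\varepsilon_i=\pm1$. The space $L_p$ has type $r$: there is $\tau$ such that for all $x_1,\dots,x_n\in L_p$ the average of $\|\sum_i\varepsilon_ix_i\|$ over all $2^n$ choices of signs is at most $\tau(\sum_i\|x_i\|^r)^{1/r}$. The space $L_p$ contains $\ell_r$ isomorphically: normalized indicator functions of disjoint sets span an isometric copy of $\ell_p$, and the Rademacher functions span an isomorphic copy of $\ell_2$ by Khintchine's inequality. Finally, James' distortion theorem says that for every equivalent norm $|\cdot|$ on $\ell_1$ and every $\varepsilon>0$ there are $x_n\in\ell_1$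 with $(1-\varepsilon)\sum|a_n|\le|\sum a_nx_n|\le\sum|a_n|$ for all finitely supported $(a_n)$.

\begin{proof}[Proof of Corollary~\ref{cor:values}]
(a) A reflexive $X$ contains normalized weakly null sequences, as shown in the proof of Theorem~\ref{thm:lower}, so Theorems~\ref{thm:upper} and~\ref{thm:lower} both apply.

(b) In $\ell_p$ with the unit vector basis, $b_n=n^{1/p}$. The unit vectors are normalized, weakly null since $1<p<\infty$, and generate the spreading model $\|\cdot\|_p$, so $s_n\ge n^{1/p}$. Both bounds in (a) give $2^{1/p}$.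

Let $x_1<\dots<x_n$ be blocks of the Haar basis in the unit ball of $L_p$. The vector $\sum_ix_i$ arises from $\sum_i\varepsilon_ix_i$ by changing signs of Haar coefficients, so $\|\sum_ix_i\|\le U\|\sum_i\varepsilon_ix_i\|$ for all signs. Averaging gives $\|\sum_ix_i\|\le U\tau n^{1/r}$. Thus $b_{2^k}^{1/k}\le(U\tau)^{1/k}2^{1/r}$, and Theorem~\ref{thm:upper} applies to the reflexive space $L_p$ and gives $\widetilde K(L_p)\le2^{1/r}$. Since $1<r\le2$, Lemma~\ref{lem:monotone} gives $\widetilde K(L_p)\ge\widetilde K(\ell_r)=2^{1/r}$.

(c) All values lie in $[1,2]$ by \eqref{eq:range}. The value $1$ is attained at $T^*$ by Theorem~\ref{thm:tsirelson}. As $p$ runs through $(1,\infty)$, the numbers $\widetilde K(\ell_p)=2^{1/p}$ fill $(1,2)$. For an equivalent norm $|\cdot|$ on $\ell_1$, the vectors $x_n$ from James' theorem satisfy $|x_n|\le1$ and $|x_n-x_m|\ge2(1-\varepsilon)$ for $n\ne m$. So $K(\ell_1,|\cdot|)=2$ for every such norm, and $\widetilde K(\ell_1)=2$.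
\end{proof}

By Example~\ref{ex:lp}, $\widetilde K(\ell_p)=K(\ell_p)$ for $1\le p<\infty$: no renorming improves on the usual norm. Together with Lemma~\ref{lem:monotone} and \eqref{eq:KP}, this recovers the fact quoted in Section~\ref{sec:intro}: a space $X$ containing $\ell_p$ has $\widetilde K(X)\ge2^{1/p}$, and a space containing $c_0$ has $\widetilde K(X)\ge4^{1/5}$.

\begin{remark}
We do not prove a full characterization of the spaces with $\widetilde K(X)=1$. For reflexive spaces with a basis, Theorem~\ref{thm:upper} gives the sufficient condition $b_n=n^{o(1)}$, which concerns arbitrary far-out blocks. Theorem~\ref{thm:lower} gives the necessary conditions of reflexivity and $s_n=n^{o(1)}$, and the latter concerns only $n$ terms taken from a single weakly null sequence.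
\end{remark}

\begin{thebibliography}{9}

\bibitem{BL} Beauzamy and Laprest\'e, \emph{Mod\`eles \'etal\'es des espaces de Banach}.

\bibitem{FJ} Figiel and Johnson, Compositio Math. 29 (1974).

\bibitem{Talk} \emph{Institute of Mathematics, Czech Academy of Sciences}, \texttt{https://www.uibk.ac.at/\allowbreak mathematik/\allowbreak personal/\allowbreak russo/\allowbreak dateien/\allowbreak talks/\allowbreak 2021\_tartu.pdf}.

\bibitem{KP} Kryczka and Prus, \emph{Separated sequences in nonreflexive Banach spaces}, Proc. AMS 129 (2001), 155--163.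

\end{thebibliography}
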